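# Unitriangular groups over a ring: the number of models does not depend on the matrix size

## 1. One group, three rings

Rings in these notes are associative with $1$, and the zero ring is allowed. Write an element of $UT_3(R)$, the group of upper unitriangular $3\times3$ matrices over $R$, as a triple $(a,b,c)$ with $a=g_{12}$, $b=g_{23}$, $c=g_{13}$. Matrix multiplication becomes
$$(a,b,c)(a',b',c')=(a+a',\,b+b',\,c+c'+ab').$$

Here is a small noncommutative ring. Let $C=\mathbb F_3\oplus J$, where $J$ has basis $x,y,z,w$ over $\mathbb F_3$, with $xx=z$, $xy=w$, and all other products of basis elements of $J$ equal to $0$. All triple products in $J$ vanish, so $C$ is associative. An element $\alpha+j$ with $\alpha\in\mathbb F_3$, $j\in J$ is nilpotent exactly when $\alpha=0$, so $J$ is the set of nilpotent elements of $C$. For $j=\alpha x+\beta y+\cdots$ we have $jx=\alpha z$, $jy=\alpha w$ and $xj=\alpha z+\beta w$. Hence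
$$\{j\in J:jJ=0\}=\langle y,z,w\rangle\ \text{ has }3^3\text{ elements},\qquad \{j\in J:Jj=0\}=\langle z,w\rangle\ \text{ has }3^2 .$$
An isomorphism from $C$ to its opposite ring $C^{op}$ would carry $J$ to $J$ and match these two sets. So $C\not\cong C^{op}$.

The groups cannot tell the two rings apart. The map
$$UT_3(C)\to UT_3(C^{op}),\qquad (a,b,c)\mapsto(-b,\,-a,\,ab-c)$$
is a bijection. The product $(a,b,c)(a',b',c')$ has image with third coordinate $(a+a')(b+b')-c-c'-ab'=ab+a'b'+a'b-c-c'$. The product of the images, taken over $C^{op}$, has third coordinate $(ab-c)+(a'b'-c')+(-b)\cdot_{op}(-a')$, and $(-b)\cdot_{op}(-a')=a'b$. These agree, so the map is a group isomorphism.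

Also $UT_3(A\times B)=UT_3(A)\times UT_3(B)$. So the three rings $C\times C$, $C\times C^{op}$, $C^{op}\times C^{op}$ have isomorphic $UT_3$. They are pairwise non-isomorphic: writing $\mathrm{Nil}=J\times J$ for the set of nilpotent elements, the set $\{j\in\mathrm{Nil}:j\,\mathrm{Nil}=0\}$ has $3^6$, $3^5$ and $3^4$ elements respectively.

**Definition (the relation $\sim$).** $R\sim S$ means that there are rings $A,B$ (possibly $0$) with $R\cong A\times B$ and $S\cong A\times B^{op}$.

The relation is reflexive and symmetric, and it is compatible with finite products. If $R$ is commutative, then $R\sim S$ just says $R\cong S$. The three rings above are related to one another by $\sim$. So a unitriangular group loses at least the distinction between $\sim$-related rings. Does it lose more? Does the loss depend on the size of the matrices?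

## 2. Counting models of $\mathrm{Th}(UT_n(R))$

For $n\ge1$ let $UT_n(R)$ be the group of upper unitriangular $n\times n$ matrices over $R$. It is trivial for $n=1$ and isomorphic to the additive group $R^+$ for $n=2$, so we take $n\ge3$; the group is $(n-1)$-step nilpotent. For a structure $M$ and an infinite cardinal $\lambda$, let $I(\lambda,M)$ be the number of pairwise non-isomorphic models of cardinality $\lambda$ of the complete theory $\mathrm{Th}(M)$.

The problem comes from "The Model Theory of Unitriangular Groups". Two results are quoted with it: if $R$ is commutative then $I(\lambda,R)=I(\lambda,UT_n(R))$ for all infinite $\lambda$; and there is a ring $R$ with $I(\aleph_1,R)=3$ but $I(\aleph_1,UT_n(R))=2$ for every $n\ge3$. We shall not use either. They make the following plausible.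

**Conjecture 3.21.** For fixed $\lambda$ and $R$, $I(\lambda,UT_n(R))$ does not depend on $n$ (for $n\ge3$).

The conjecture is true. To state the result precisely we need two notions. Write $Z(\cdot)$ for the center of a ring or a group.

**Definition ($\pi$-regular, $\theta_m$).** A central element $c\in R$ is $\pi$-regular if $c^m\in c^{m+1}R$ for some $m\ge1$. Let $\theta_m$ be the first-order sentence "$c^m\in c^{m+1}R$ for all central $c$".

For instance $2$ is not $\pi$-regular in $\mathbb Z$, but it is in $\mathbb Z/4$, where $2^2=0$. The sentence $\theta_m$ asks for one exponent for all central elements, which is stronger than asking that each be $\pi$-regular. Over a field $k$, take the ring of sequences $(f_1,f_2,\dots)$ with $f_i\in k[T]/(T^i)$ that are eventually equal to one and the same constant of $k$. Each element is $\pi$-regular: in each of finitely many coordinates it is a unit or nilpotent, and elsewhere it is a fixed constant. But every $\theta_m$ fails: take $c$ equal to $T$ in coordinate $m+1$ and $0$ elsewhere;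 then $c^m\ne0=c^{m+1}$.

**Definition (tame, wild).** $R$ is tame if (i) $R\models\theta_m$ for some $m\ge1$, and (ii) $R^+$ has $p$-torsion for only finitely many primes $p$. Otherwise $R$ is wild.

Fields and finite rings are tame. The ring $\mathbb Z$ is wild, as (i) fails for $c=2$. The ring $\prod_p\mathbb F_p$ over all primes satisfies $\theta_1$, but it has $p$-torsion for every $p$, so it is wild too.

**Theorem 1.** Let $R$ be any ring, $n\ge3$ and $\lambda$ an infinite cardinal. If $R$ is wild, then $I(\lambda,UT_n(R))=2^\lambda$. If $R$ is tame, then $I(\lambda,UT_n(R))$ is the number of $\sim$-classes of rings $S$ of cardinality $\lambda$ such that $S^U\sim R^U$ for some ultrafilter $U$ (on these $S$, $\sim$ is an equivalence relation). In particular $I(\lambda,UT_n(R))$ does not depend on $n\ge3$.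

**Theorem 2.** (a) For $n\ge4$ and arbitrary rings, $UT_n(R)\cong UT_n(S)\iff R\sim S$. (b) For $n=3$ the same holds if every central element of $R$ is $\pi$-regular. (c) Without that hypothesis (b) fails: there are $R,S$ with $UT_3(R)\cong UT_3(S)$ but $UT_n(R)\not\cong UT_n(S)$ for all $n\ge4$.

Theorem 2 is a supplement and Theorem 1 does not depend on it, but part (c) explains the shape of Theorem 1. The plan that first suggests itself for the conjecture has two halves: show that every model of $\mathrm{Th}(UT_n(R))$ is again of the form $UT_n(S)$, and show that $UT_n(S)\cong UT_n(S')$ exactly when $S\sim S'$. Then the count would be a count of rings up to $\sim$. The second half is false for $n=3$, by (c). For the first half, as we shall see, an abelian extension has to split, and nothing forces it to in general. The repair is that both halves work for tame $R$, while for wild $R$ the number of models is the largest possible, for every $n$.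

Besides compactness, the Löwenheim–Skolem theorem and Łoś's theorem, we use three textbook facts.

- Keisler–Shelah: elementarily equivalent structures have isomorphic ultrapowers with respect to a common ultrafilter.
- Shelah (Classification Theory, Ch. VIII): a countable complete unstable theory has $2^\lambda$ models in each uncountable $\lambda$. A theory is unstable if some formula $\chi(x,y)$ has the order property: in some model there are tuples $x_0,x_1,\dots$ for which the truth of $\chi(x_i,x_j)$ is decided by the order of $i,j$, as for $x\le y$ in $\mathbb Q$.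
- Prüfer–Kulikov: a bounded pure subgroup of an abelian group is a direct summand. (Here $B\le A$ is bounded if $\nu B=0$ for some $\nu\ge1$, and pure if $B\cap jA=jB$ for all $j\ge1$.)

Write $t_{ij}(a)=1+ae_{ij}$. For groups, $[g,h]=ghg^{-1}h^{-1}=1+(gh-hg)(hg)^{-1}$, so $[t_{ij}(a),t_{jk}(b)]=t_{ik}(ab)$. For ring elements, $[x,y]=xy-yx$.

**Lemma 3.** If $R\sim S$, then $UT_n(R)\cong UT_n(S)$ for all $n$. If moreover $R\models\theta_m$, then $S\models\theta_m$.

*Proof.* We have $UT_n(A\times B)=UT_n(A)\times UT_n(B)$, so it suffices to treat $B$ and $B^{op}$. For $g\in UT_n(B)$ let $(g^\tau)_{ij}=g_{n+1-j,\,n+1-i}$. Over $B^{op}$,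
$$(h^\tau g^\tau)_{ij}=\sum_k g^\tau_{kj}\,h^\tau_{ik}=\sum_k g_{n+1-j,\,n+1-k}\,h_{n+1-k,\,n+1-i}=((gh)^\tau)_{ij},$$
where the middle products are taken in $B$. So $(gh)^\tau=h^\tau g^\tau$, and $g\mapsto(g^\tau)^{-1}$ is an isomorphism $UT_n(B)\cong UT_n(B^{op})$. For the second claim, $\theta_m$ holds in $A\times B$ iff it holds in both factors, since central elements of the product are pairs of central elements. Passing from $B$ to $B^{op}$ changes neither the center nor the truth of $c^m\in c^{m+1}B$ for central $c$. $\square$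

## 3. The commutator form of $UT_3(R)$ and its isometries

In $UT_3(R)$, with $(a,b)=(g_{12},g_{23})$ and $(a',b')=(h_{12},h_{23})$, we have $gh-hg=(ab'-a'b)e_{13}$, so $[g,h]=t_{13}(ab'-a'b)$. Hence the center is $\{g:g_{12}=g_{23}=0\}=t_{13}(R)$, and the group yields a biadditive map $R^2\times R^2\to R$. For $n\ge4$ we shall meet the same form with a plus sign, so we carry a sign along.

**Definition (form, isometry).** Let $\varepsilon=\pm1$ and $V=R^2$. Put $B_R((a,b),(a',b'))=ab'+\varepsilon a'b\in R$. An isometry $S\to R$ is a pair of additive bijections $\varphi:S^2\to R^2$, $\psi:S\to R$ with $B_R(\varphi v,\varphi w)=\psi(B_S(v,w))$.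

The form satisfies $B(w,v)=\varepsilon B(v,w)$, and it is nondegenerate: $B((a,b),(0,1))=a$ and $B((a,b),(1,0))=\varepsilon b$. An isomorphism $UT_3(S)\to UT_3(R)$ maps center to center and commutators to commutators, so it induces an isometry $S\to R$ with $\varepsilon=-1$. Here $\varphi$ is the induced map modulo centers, and $\psi$ is the induced map on centers.

For a small example let $R=S$ be a field, $\varepsilon=-1$ and $\psi=\mathrm{id}$. Then every $\varphi\in SL_2(R)$ gives an isometry. So the two coordinate axes $R\times0$ and $0\times R$ are not determined by the form, and an isometry may move them. The task is to recover the multiplication of $R$ even though the axes have been lost.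

## 4. The adjoint ring

What is intrinsic to the form is the ring of maps that have an adjoint. Let $E=E_R$ be the set of $f\in\mathrm{End}(V,+)$ for which there is $f^*\in\mathrm{End}(V,+)$ with $B(fv,w)=B(v,f^*w)$. By nondegeneracy $f^*$ is unique. Clearly $E$ is a ring and $(fg)^*=g^*f^*$. From $B(f^*v,w)=\varepsilon B(w,f^*v)=\varepsilon B(fw,v)=B(v,fw)$ we get $f^*\in E$ and $f^{**}=f$.

To describe $E$, put
$$L=\{l: l[x,y]=0\ \forall x,y\},\qquad N=\{m:[x,y]m=0\ \forall x,y\},$$
and let $\mathfrak a=\mathfrak a_R$ be the ideal generated by all $[x,y]$. From $z[x,y]=[zx,y]-[z,y]x$ we see that $L$ is also a right ideal. From $[x,y]z=[x,yz]-y[x,z]$ we see that $N$ is also a left ideal. So both are two-sided, and therefore $L\mathfrak a=0=\mathfrak aN$. In words: factors to the right of an $l\in L$ may be permuted, and so may factors to the left of an $m\in N$. In particular, for $l\in L$, $m\in N$, $a\in R$,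
$$lam=alm\ (\text{as }[l,a]m=0),\qquad lam=lma\ (\text{as }l[a,m]=0).$$

**Lemma 4.** $E$ consists exactly of the maps
$$(t,l,m,t'):\ (a,b)\mapsto(at+lb,\ am+t'b),\qquad t,t'\in R,\ l\in L,\ m\in N,$$
the quadruple is determined by the map, $(t,l,m,t')^*=(t',\varepsilon l,\varepsilon m,t)$, and composition (right factor first) is
$$(t_1,l_1,m_1,t_1')\,(t,l,m,t')=(tt_1+l_1m,\ lt_1+l_1t',\ tm_1+t_1'm,\ lm_1+t_1't').\tag{1}$$
Moreover, for $l\in L$, $m\in N$, $x\in R$,
$$lm\in Z(R),\qquad lm\,\mathfrak a=\mathfrak a\,lm=0,\qquad lxm=xlm.\tag{2}$$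

*Proof.* Write $f=(f_{ij})$ and $f^*=(g_{ij})$ as matrices of additive maps. Comparing the parts of $B(fv,w)=B(v,f^*w)$ that depend on the pairs $(a,b')$, $(a,a')$, $(b,b')$, $(b,a')$, we get
$$f_{11}(a)b'=a\,g_{22}(b'),\quad \varepsilon a'f_{21}(a)=a\,g_{21}(a'),\quad f_{12}(b)b'=\varepsilon g_{12}(b')b,\quad a'f_{22}(b)=g_{11}(a')b .$$

- First equation: put $t=f_{11}(1)$. Then $a=1$ gives $g_{22}(b')=tb'$, and $b'=1$ gives $f_{11}(a)=at$.
- Second: put $m=f_{21}(1)$. Then $a=1$ gives $g_{21}(a')=\varepsilon a'm$, and $a'=1$ gives $f_{21}(a)=am$. The equation becomes $a'am=aa'm$, that is, $m\in N$.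
- Third: put $l=\varepsilon g_{12}(1)$. Then $b'=1$ gives $f_{12}(b)=lb$, and $b=1$ gives $g_{12}(b')=\varepsilon lb'$. The equation becomes $lbb'=lb'b$, that is, $l\in L$.
- Fourth: put $t'=g_{11}(1)$. Then $a'=1$ gives $f_{22}(b)=t'b$, and $b=1$ gives $g_{11}(a')=a't'$.

Conversely, for such data the four equations hold. This gives the description of $E$ and of $*$. Evaluating at $(1,0)$ and $(0,1)$ recovers the quadruple.

For (1), apply $(t,l,m,t')$ and then $(t_1,l_1,m_1,t_1')$ to $(a,b)$. The result has coordinates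
$$att_1+lbt_1+l_1am+l_1t'b,\qquad atm_1+lbm_1+t_1'am+t_1't'b .$$
By the permutation rules, $lbt_1=lt_1b$, $l_1am=al_1m$, $lbm_1=lm_1b$ and $t_1'am=at_1'm$. Collecting the terms $a(\cdot)$ and $(\cdot)b$ gives (1).

For (2): $lma=lam=alm$, so $lm$ is central. Further $l(m\mathfrak a)\subseteq L\mathfrak a=0$ and $(\mathfrak al)m\subseteq\mathfrak aN=0$. The last rule was noted above. $\square$

Put $e=(1,0,0,0)$ and $f=1-e=(0,0,0,1)$. By (1), $eEe=\{(t,0,0,0)\}\cong R^{op}$ and $fEf=\{(0,0,0,t')\}\cong R$, and $e^*=f=1-e$. So the ring $R$ can be read off from $E$ once we know the idempotent $e$.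

Now let $(\varphi,\psi):S\to R$ be an isometry. For $h\in E_S$,
$$B_R(\varphi h\varphi^{-1}v,w)=\psi B_S(h\varphi^{-1}v,\varphi^{-1}w)=\psi B_S(\varphi^{-1}v,h^*\varphi^{-1}w)=B_R(v,\varphi h^*\varphi^{-1}w),$$
so $h\mapsto\varphi h\varphi^{-1}$ is a $*$-isomorphism $E_S\to E_R$. Put $e'=\varphi e_S\varphi^{-1}$, the projection onto $\varphi(S\times0)$ along $\varphi(0\times S)$. Then $e'^2=e'$, $e'^*=1-e'$ and $e'Ee'\cong S^{op}$. Write $e'=(t,l,m,t')$. The first coordinate of $e'^*=1-e'$ gives $t'=1-t$. The first coordinate of $e'^2=e'$ gives $t^2+lm=t$. So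
$$e'=(t,l,m,1-t),\qquad k:=lm=t-t^2\in Z(R).\tag{3}$$

The problem is now: $eEe\cong R^{op}$ and $e'Ee'\cong S^{op}$ are corners of the same ring $E$. How different can they be?

## 5. Commutative rings, domains, and Cayley–Hamilton modulo commutators

If $R$ is a noncommutative domain, then $L=N=0$, because some $[x,y]\neq0$ can be canceled. Then $E\cong R^{op}\times R$ and $e'=(t,0,0,1-t)$ with $t^2=t$, so $t\in\{0,1\}$ and $e'$ is $e$ or $f$. Hence $S^{op}\cong R^{op}$ or $S^{op}\cong R$: the ring or its opposite, nothing else.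

At the other extreme, let $R$ be commutative. Then $L=N=R$, and $E$ behaves like $2\times2$ matrices over $R$. Its elements satisfy a Cayley–Hamilton identity, and this identity has a version for every $R$, modulo commutators.

Let $\mathcal A_R=\{(x,0,0,x'):x,x'\in\mathfrak a\}$. By (1) and $L\mathfrak a=\mathfrak aN=0$,
$$(t_1,l_1,m_1,t_1')(x,0,0,x')=(xt_1,0,0,t_1'x'),\qquad (x,0,0,x')(t,l,m,t')=(tx,0,0,x't').$$
So $\mathcal A_R$ is an ideal of $E$. It is the sum of the ideals $\{(x,0,0,0)\}\subseteq eEe$ and $\{(0,0,0,x')\}\subseteq fEf$, where $x,x'\in\mathfrak a$. Let $\bar R=R/\mathfrak a$, a commutative ring. For $g=(t,l,m,t')\in E$ let $\mathrm{tr}(g)$ be the image of $t+t'$ in $\bar R$.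

**Lemma 5.** If $g=g^2\in E$ has trace $1$ in $\bar R$, then
$$g\bar Eg=\bar R g\ \text{ in }\bar E=E/\mathcal A_R,\ \text{ so all commutators of } gEg \text{ lie in }\mathcal A_R.\tag{4}$$

*Proof.* Elements of $\bar E$ are quadruples $(x,u,v,y)$ with $x,y\in\bar R$, $u\in L$, $v\in N$. Since $L\mathfrak a=\mathfrak aN=0$, $L$ is a right and $N$ a left $\bar R$-module, and (1) makes sense for these quadruples. For $r\in\bar R$, (1) gives $(r,0,0,r)(x,u,v,y)=(xr,ur,rv,ry)$, and the product in the other order is the same because $\bar R$ is commutative. So these elements form a central copy of $\bar R$ in $\bar E$. For $X=(x,u,v,y)$, again by (1),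
$$X^2=(x^2+uv,\ u(x+y),\ (x+y)v,\ uv+y^2)=\mathrm{tr}(X)X+q(X)1,\qquad q(X)=uv-xy\in\bar R,$$
where $uv$ stands for its image in $\bar R$ and $\mathrm{tr}(X)=x+y$. Apply this to $X+Y$ and subtract the identities for $X$ and $Y$:
$$XY+YX-\mathrm{tr}(X)Y-\mathrm{tr}(Y)X\in\bar R\cdot1 .$$
Put $X=g$, so $\mathrm{tr}(X)=1$, and multiply by $g$ on both sides. The first three terms give $gYg+gYg-gYg=gYg$, so $gYg\in\bar Rg$. As $\bar R$ is central and commutative, $\bar Rg$ is commutative. $\square$

The commutative case follows. If $R$ is commutative, then $\mathfrak a=0$, $\mathcal A_R=0$ and $\bar E=E$. The idempotent $e'$ has trace $t+(1-t)=1$, so $e'Ee'=Re'$. If $re'=(rt,lr,rm,r(1-t))=0$, then $r=rt+r(1-t)=0$. Hence $S^{op}\cong e'Ee'\cong R$, and so $S\cong R$. Thus in both extreme cases $R\sim S$.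

A general ring may mix the two. By (2), the central element $k$ kills $\mathfrak a$. On a direct factor of $R$ where $k$ is invertible, $\mathfrak a=0$ and we are in the commutative case. Where $k=0$, $t$ is idempotent, much as for domains. So the natural attempt is to split $R$ along $k$ into direct factors, treat each factor, and conclude $R\sim S$ always. This stops at one exact point: a central element need not split a ring into a part where it is invertible and a part where it is nilpotent. The next section shows that the conclusion then really fails.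

## 6. A ring glued along $\mathbb F_3[T]$

**Example 6.** Let $C=\mathbb F_3\oplus J$ be the ring of Section 1 and $\pi:C\to\mathbb F_3$ the homomorphism with kernel $J$. Put
$$R=\{(f,c_1,c_2)\in\mathbb F_3[T]\times C\times C:\ f(1)=\pi(c_1),\ f(0)=\pi(c_2)\},$$
and let $S$ be the same additive group, as a subring of $\mathbb F_3[T]\times C\times C^{op}$. We claim $UT_3(R)\cong UT_3(S)$ but $R\not\sim S$.

The two copies of $C$ are glued to the ends of a connected line, so one cannot be reversed by an idempotent. But a matrix with central entries can rotate the axes along the line.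

**Step 1: an isometry $S\to R$ for $\varepsilon=-1$.** The following elements satisfy the gluing conditions and are central in $R$:
$$p=(T,1,0),\quad q=(1-T,0,1),\quad r=(-(1-T)^2,0,-1),\quad s=(T^2,1,0).$$
We have $ps-rq=(T^3+(1-T)^3,1,1)=1$, because $(1-T)^3=1-T^3$ in characteristic $3$. The elements $pq=(T(1-T),0,0)$ and $rs=(-T^2(1-T)^2,0,0)$ annihilate all commutators, whose first coordinate is $0$. Put $\varphi(a,b)=(pa+rb,\,qa+sb)$. It is bijective on $R^2$, as its matrix over $Z(R)$ has determinant $1$. Expanding,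
$$B_R(\varphi(a,b),\varphi(a',b'))=(pa+rb)(qa'+sb')-(pa'+rb')(qa+sb)$$
$$=pq[a,a']+rs[b,b']+(ps\,ab'-rq\,b'a)-(ps\,a'b-rq\,ba')=a\star b'-a'\star b,$$
where $a\star b=ps\,ab-rq\,ba$. Since $-rq=1-ps$, we have $a\star b=ba+ps[a,b]$ with $ps=(T^3,1,0)$. In the first coordinate the commutator vanishes; in the second we get $ba+[a,b]=ab$; in the third we get $ba$. So $\star$ is exactly the multiplication of $S$, and $(\varphi,\mathrm{id})$ is an isometry $S\to R$.

**Step 2: from the isometry back to groups.** Since $2$ is invertible, $(a,b,c)\mapsto((a,b),\,c-\tfrac12ab)$ is a bijection of $UT_3(R)$ onto $R^2\times R$. Under it the product becomes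
$$(v,\xi)(w,\eta)=(v+w,\ \xi+\eta+\tfrac12B_R(v,w)),$$
because $c+c'+ab'-\tfrac12(a+a')(b+b')=(c-\tfrac12ab)+(c'-\tfrac12a'b')+\tfrac12(ab'-a'b)$. The same holds for $S$. So $(v,\xi)\mapsto(\varphi v,\xi)$ is an isomorphism $UT_3(S)\cong UT_3(R)$.

**Step 3: $R\not\sim S$.** This step shows that $R$ has no nontrivial splitting and compares annihilators. If $(f,c_1,c_2)\in R$ is idempotent, then $f\in\{0,1\}$. An idempotent of $C$ in $J$ is nilpotent, hence $0$. An idempotent $c$ with $\pi(c)=1$ has $1-c\in J$ idempotent, so $c=1$. Hence $c_1,c_2$ are determined by $f$, and $R$ has only the idempotents $0,1$. So $R\sim S$ would mean $R\cong S$ or $R\cong S^{op}$. In each of $R,S,S^{op}$ the nilpotent elements form $\mathrm{Nil}=0\times J\times J$. By the counts in Section 1, $\{j\in\mathrm{Nil}:j\,\mathrm{Nil}=0\}$ has $3^3\cdot3^3=3^6$ elements in $R$, but $3^3\cdot3^2=3^5$ elements in $S$ and in $S^{op}$. So $R\not\sim S$. $\square$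

We can see $k$ here. Since $\varphi^{-1}(a,b)=(sa-rb,\,-qa+pb)$, the idempotent $e'=\varphi e_S\varphi^{-1}$ sends $(a,b)$ to $(ps\,a-pr\,b,\ qs\,a-qr\,b)$. Thus $t=ps$, $l=-pr$, $m=qs$ and $k=lm=(T^3(1-T)^3,0,0)$. A relation $k^j=k^{j+1}\rho$ is impossible, because $T^{3j}(1-T)^{3j}$ is not divisible by $T^{3j+3}(1-T)^{3j+3}$. So $k$ is not $\pi$-regular. We now show that this is the only way to lose $\sim$.

## 7. Splitting along a $\pi$-regular central element

**Lemma 7.** If $c\in Z(R)$ and $c^m=c^{m+1}r$ with $m\ge1$, there is a central idempotent $e_1$ of $R$ with $ce_1$ a unit of $e_1R$ and $c^m(1-e_1)=0$.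

*Proof.* Iterating, $c^m=c\cdot c^mr=c^{m+2}r^2=\dots=c^{2m}r^m$. Put $e_1=c^mr^m$. Then $e_1^2=c^{2m}r^mr^m=c^mr^m=e_1$ and $c^me_1=c^{2m}r^m=c^m$. Hence $e_1R\subseteq c^mR=e_1c^mR\subseteq e_1R$, so $e_1R=c^mR$. For $x\in R$ we have $xe_1=c^mxr^m\in c^mR=e_1R$, so $e_1xe_1=xe_1$. Also $e_1x=r^mx\,c^m=r^mx\,c^me_1=e_1xe_1$. So $e_1$ is central, although $r$ need not be. Finally $ce_1\cdot c^{m-1}r^me_1=e_1$ with $ce_1$ central, so $ce_1$ is a unit of $e_1R$; and $c^m(1-e_1)=c^m-c^m=0$. $\square$

**Proposition 8.** Let $(\varphi,\psi):S\to R$ be an isometry (for either sign $\varepsilon$) and let $k$ be as in (3). If $k$ is $\pi$-regular in $R$, then $R\sim S$.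

*Proof.* By Lemma 7, $k$ splits $R$ into a part where it is a unit and a part where it is nilpotent. On the second part $t(1-t)=k$ is nilpotent, so $t$ can be corrected to an idempotent $t_0$. To split the ring we need $t_0$ to be central. The first step prepares this; it does not use $\pi$-regularity.

**Step 1: $tx=xt$ for all $x\in\mathfrak a$.** The purpose is to compare the commutator ideals of the two rings inside $E=E_R$. Apply Lemma 5 over $S$ to $g=\varphi^{-1}e\varphi\in E_S$ and to $1-g$. Since $g^*=1-g$, we have $g=(s,\cdot,\cdot,1-s)$, so both idempotents have trace $1$. Hence all commutators of $gE_Sg$ and of $(1-g)E_S(1-g)$ lie in $\mathcal A_S$. Transport this to $R$: all commutators of $eEe$ and of $fEf$ lie in the ideal $\mathcal A':=\varphi\mathcal A_S\varphi^{-1}$ of $E$. So $\mathcal A'$ contains all $([x,y],0,0,0)$ and $(0,0,0,[x,y])$. Multiplying on both sides by elements of $eEe$, respectively $fEf$, and adding, we get $\mathcal A_R\subseteq\mathcal A'$.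

Every element of $\mathcal A_S$ is a sum of an element of $e_SE_Se_S$ and one of $(1-e_S)E_S(1-e_S)$. So every element of $\mathcal A'$ is a sum of an element of $e'Ee'$ and one of $(1-e')E(1-e')$, and therefore commutes with $e'$. In particular, for $x\in\mathfrak a$, $e'$ commutes with $(x,0,0,0)$. By the product formulas of Section 5, the two products are $(xt,0,0,0)$ and $(tx,0,0,0)$. So $xt=tx$.

**Step 2: an isometry splits along every central idempotent $c$ of $R$.** This lets us treat direct factors of $R$ separately. By (1), $\zeta=(c,0,0,c)$ is a central idempotent of $E_R$, and $\zeta^*=\zeta$. So $\varphi^{-1}\zeta\varphi$ is a central $*$-fixed idempotent of $E_S$. For any $X=(t_1,l_1,m_1,t_1')$ we have $Xe_S=(t_1,0,m_1,0)$ and $e_SX=(t_1,l_1,0,0)$. Commuting with $e_S$ therefore forces $\varphi^{-1}\zeta\varphi=(s,0,0,s')$. It is $*$-fixed, so $s=s'$. It commutes with all $(x,0,0,0)$, so $s\in Z(S)$. And $s^2=s$. Taking images, $\varphi((sS)^2)=(cR)^2$. For $x\in sS$ we have $x=B_S((x,0),(0,s))$, so $\psi(x)=B_R(\varphi(x,0),\varphi(0,s))\in cR$.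 The same argument applies to $1-s$ and $1-c$; as $\psi$ is bijective, $\psi(sS)=cR$ and $\psi((1-s)S)=(1-c)R$. So the isometry is the product of isometries $sS\to cR$ and $(1-s)S\to(1-c)R$. Restricting $e'$ to $(cR)^2$ gives the idempotent $(tc,lc,mc,(1-t)c)$ for the first, and similarly for $1-c$. Since $\sim$ is compatible with products, it suffices to prove $cR\sim sS$ and $(1-c)R\sim(1-s)S$.

**Step 3: reduction to three cases.** Lemma 7, applied to $k$, gives $R=R_1\times R_2$ with $k$ a unit in $R_1$ and $k^M=0$ in $R_2$ for some $M\ge1$. The step is to split $R_2$ further. In $R_2$ let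
$$t_0=\sum_{j\ge M}\binom{2M-1}{j}t^j(1-t)^{2M-1-j},\qquad 1-t_0=\sum_{j<M}\binom{2M-1}{j}t^j(1-t)^{2M-1-j}.$$
In $\mathbb Z[t]$, $t^M$ divides $t_0$ and $(1-t)^M$ divides $1-t_0$. Since $t^M(1-t)^M=k^M=0$, $t_0$ is idempotent.

It is central. By Step 1, applied to the component isometry onto $R_2$, $t_0$ commutes with all elements of $\mathfrak a_{R_2}$. For $y\in R_2$ put $z=t_0y(1-t_0)=[t_0,y](1-t_0)\in\mathfrak a_{R_2}$. Then $z=t_0z=zt_0=0$. Likewise $z'=(1-t_0)yt_0=-[t_0,y]t_0\in\mathfrak a_{R_2}$ satisfies $z'=z't_0=t_0z'=0$. So $t_0y=t_0yt_0=yt_0$.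

In $t_0R_2$ the element $t$ is a unit, because $t_0\in t\,\mathbb Z[t]$. In $(1-t_0)R_2$ the element $1-t$ is a unit, because $1-t_0\in(1-t)\mathbb Z[t]$. By Step 2 it remains to treat the cases that $k$, or $t$, or $1-t$ is a unit of $R$.

**Step 4: $k$ a unit.** Here the ring is commutative. By (2), $k\mathfrak a=0$, so $\mathfrak a=0$, and Section 5 gives $S\cong R$.

**Step 5: $t$ a unit.** We show that $e$ and $e'$ are equivalent idempotents. Let $w=(t^{-1},0,0,0)$, so $w=ew=we$, and put $P=ee'$, $Q=e'w$. Then $PQ=ee'w=(ee'e)w=(t,0,0,0)w=e$. By (1), $we'=(1,lt^{-1},0,0)$, and so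
$$QP=e'(we)e'=e'(we')=(t,\ l,\ m,\ lt^{-1}m).$$
By (2), $lt^{-1}m=t^{-1}k=1-t$, so $QP=e'$. Hence $x\mapsto QxP$ is a ring isomorphism $eEe\to e'Ee'$ with inverse $y\mapsto PyQ$: it is multiplicative as $QxPQyP=QxeyP=QxyP$, and $PQxPQ=exe=x$, $QPyQP=e'ye'=y$. So $R^{op}\cong S^{op}$ and $R\cong S$.

**Step 6: $1-t$ a unit.** Now $f$ and $e'$ are equivalent. Let $w=(0,0,0,(1-t)^{-1})=fw=wf$, $P=fe'$, $Q=e'w$. Then $PQ=(fe'f)w=f$. By (1), $we'=(0,0,(1-t)^{-1}m,1)$, and
$$QP=e'(we')=(l(1-t)^{-1}m,\ l,\ m,\ 1-t)=e',$$
because $l(1-t)^{-1}m=(1-t)^{-1}k=t$. As in Step 5, $R\cong fEf\cong e'Ee'\cong S^{op}$.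

Altogether $R=R_1\times t_0R_2\times(1-t_0)R_2$ and $S\cong R_1\times t_0R_2\times((1-t_0)R_2)^{op}$, so $R\sim S$. $\square$

## 8. The form inside $UT_n(R)$ for $n\ge4$

For $n\ge4$ the commutator form of $UT_3$ has to be replaced by something built from characteristic subgroups. We first need normal forms and the lower central series.

**Lemma 9.** Fix an order of the pairs $i<j$ by decreasing column $j$ (in any fixed order within a column).

(a) Every $g\in UT_n(R)$ is uniquely an ordered product $\prod t_{ij}(a_{ij})$; and then $a_{ij}=g_{ij}$.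

(b) $\gamma_s(UT_n(R))=\{g:g_{ij}=0\text{ for }0<j-i<s\}$.

(c) For $g\in\gamma_r$, $h\in\gamma_s$ we have $[g,h]\in\gamma_{r+s}$, and for $j-i=r+s$,
$$[g,h]_{ij}=g_{i,i+r}h_{i+r,j}-h_{i,i+s}g_{i+s,j}.$$

*Proof.* (a) Let $N_j=\sum_{i<j}a_{ij}e_{ij}$. For $j\ge l$, a product $e_{ij}e_{kl}$ with $k<l\le j$ is $0$, since $k\ne j$. So $N_jN_l=0$ for $j\ge l$. Hence the product over column $j$ is $1+N_j$, and the whole product is $(1+N_n)(1+N_{n-1})\cdots(1+N_2)=1+\sum_jN_j$.

(b), (c) Let $\Gamma_s$ be the right-hand side of (b). If $1+x\in\Gamma_r$ and $1+y\in\Gamma_s$, then $xy-yx$ has zero entries at distance $j-i<r+s$, and at distance exactly $r+s$ only one summand of each product survives, which gives the stated formula. Multiplying by the unitriangular matrix $(hg)^{-1}$ changes nothing at distance at most $r+s$. So $[\Gamma_r,\Gamma_s]\subseteq\Gamma_{r+s}$. By (a), $\Gamma_{s+1}$ is generated by the $t_{ij}(a)=[t_{i,j-1}(a),t_{j-1,j}(1)]$ with $j-i\ge s+1$, and these lie in $[\Gamma_s,\Gamma_1]$. Hence $[\Gamma_s,\Gamma_1]=\Gamma_{s+1}$,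 and $\gamma_s=\Gamma_s$ by induction. $\square$

**Proposition 10.** Let $n\ge4$ and let $F:UT_n(S)\to UT_n(R)$ be an isomorphism. Then there is an isometry $S\to R$ for $\varepsilon=+1$.

*Proof.* Let $G=UT_n(R)$ and $\gamma_s=\gamma_s(G)$.

**Step 1: a characteristic subgroup with quotient $R^2$.** Let $N_G=C_G(\gamma_{n-2})$. By Lemma 9(c), for $h\in\gamma_{n-2}$ we have $[g,h]=t_{1n}(g_{12}h_{2n}-h_{1,n-1}g_{n-1,n})$, and $h_{2n}$, $h_{1,n-1}$ are arbitrary. So $N_G=\{g:g_{12}=g_{n-1,n}=0\}$ and $G/N_G\cong R^2$ via $(a,b)=(g_{12},g_{n-1,n})$.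

**Step 2: a characteristic subgroup that carries one copy of $R$ in the middle.** Let $M=\{h\in\gamma_{n-3}:[N_G,h]\subseteq\gamma_{n-1}\}$. For $g\in N_G$ and $h\in\gamma_{n-3}$, $[g,h]\in\gamma_{n-2}$. Since $g_{12}=g_{n-1,n}=0$, its entries at $(1,n-1)$ and $(2,n)$ are $-h_{1,n-2}g_{n-2,n-1}$ and $g_{23}h_{3n}$. As $n\ge4$, each of $g_{n-2,n-1}$ and $g_{23}$ takes arbitrary values on $N_G$. So $M=\{h\in\gamma_{n-3}:h_{1,n-2}=h_{3n}=0\}$. Elements of $M$ have coordinates
$$y=h_{2,n-1},\quad\rho=h_{1,n-1},\quad\sigma=h_{2n},\quad\delta=h_{1n},$$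
and all their other off-diagonal entries are $0$. Since $n-1\ge3$, products of the matrix units involved vanish, so $M$ is an abelian group in which coordinates add. Also $\gamma_{n-2}\subseteq M$ and $M/\gamma_{n-2}\cong R$ via $y$.

**Step 3: the commutator of $g\in G$ and $h\in M$.** With $(a,b)$ the coordinates of $g$,
$$gh-hg=ay\,e_{1,n-1}-yb\,e_{2n}+(a\sigma-\rho b)e_{1n}.$$
Row $n-1$ of $h$ has no off-diagonal entry, so row $n-1$ of $hg$ equals row $n-1$ of $g$. Hence row $n-1$ of $(hg)^{-1}$ has the single off-diagonal entry $-b$, at $(n-1,n)$; row $n$ has none. Multiplying out, in the coordinates $(1,n-1),(2,n),(1,n)$ of the abelian group $\gamma_{n-2}$,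
$$[g,h]=(ay,\ -yb,\ a\sigma-\rho b-ayb).\tag{5}$$
By the formula of Step 1, for $g'\in G$ with coordinates $(a',b')$ we get $[g',[g,h]]=t_{1n}(-(a'yb+ayb'))$.

**Step 4: normalization and the isometry.** All subgroups above are characteristic, so $F$ induces additive bijections $\varphi:S^2\to R^2$ (on $G/N_G$), $\mu:S\to R$ (on $M/\gamma_{n-2}$) and $\psi':S\to R$ (on $\gamma_{n-1}$). We want $\mu(1)=1$. Let $u=\mu(1)$. For $h\in M_S$ with $y=1$ the map $G/N_G\to\gamma_{n-2}/\gamma_{n-1}$, $g\mapsto[g,h]$, is $(a,b)\mapsto(a,-b)$ over $S$, a bijection. So over $R$ the map $(a,b)\mapsto(au,-ub)$ is bijective. Thus $u$ has a left and a right inverse, and is a unit. Compose $F$ with conjugation by $\mathrm{diag}(1,u^{-1},1,\dots,1)$. Since $n-1\ge3$, this multiplies the $(2,n-1)$ entry by $u^{-1}$ on the left. So we may assume $\mu(1)=1$.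

Now take $h\in M_S$ with $y=1$ and apply $F$ to $[g',[g,h]]$. If $(a,b)=\varphi(x,y)$ and $(a',b')=\varphi(x',y')$, we obtain $\psi'(-(x'y+xy'))=-(a'b+ab')$. So $\psi'(xy'+x'y)=ab'+a'b$, and $(\varphi,\psi')$ is an isometry for $\varepsilon=+1$. $\square$

**Proposition 11.** Let $n\ge3$ and let every central element of $R$ be $\pi$-regular. Then $UT_n(R)\cong UT_n(S)\iff R\sim S$.

*Proof.* "$\Leftarrow$" is Lemma 3. For "$\Rightarrow$", Section 3 (if $n=3$) or Proposition 10 (if $n\ge4$) gives an isometry $S\to R$. Its $k$ is central, hence $\pi$-regular, and Proposition 8 applies. $\square$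

In particular Theorem 2(b) is proved.

## 9. An extra identity for $n\ge4$, and the rest of Theorem 2

For $n\ge4$, the group remembers more than the form: formula (5) has a third coordinate, which we have not used. It forces $k$ to be $\pi$-regular without any hypothesis.

*Proof of Theorem 2(a).* "$\Leftarrow$" is Lemma 3. Let $n\ge4$ and let $F:UT_n(S)\to UT_n(R)$ be an isomorphism, normalized so that $\mu(1)=1$. Use the notation of Section 8 and let $e'=(t,l,m,1-t)$, $k=lm$ be as in (3). By Proposition 8 it suffices to show that $k$ is $\pi$-regular.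

**Step 1: the extra identity.** Let $h_y=t_{2,n-1}(y)\in M_S$ and let $F(h_y)\in M_R$ have coordinates $(\mu(y),\rho(y),\sigma(y),\ast)$. In $UT_n(S)$ we have $[t_{12}(x),h_y]=t_{1,n-1}(xy)=[t_{12}(xy),h_1]$. Write $\varphi(x,0)=(\alpha x,\gamma x)$, $\rho_1=\rho(1)$, $\sigma_1=\sigma(1)$, $r=\mu(y)$, and apply $F$ and (5) to both sides. The first two coordinates give $\alpha(xy)=\alpha(x)r$ and $\gamma(xy)=r\gamma(x)$. With these, the third gives
$$\alpha x\,\sigma(y)-\rho(y)\,\gamma x-\alpha x\,r\,\gamma x=\alpha x\, r\sigma_1-\rho_1 r\,\gamma x-\alpha x\, r^2\,\gamma x .$$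
Since $\mu$ is bijective, for every $r\in R$ there are $s_r=r\sigma_1-\sigma(y)$ and $\rho_r=\rho_1r-\rho(y)$, with $y=\mu^{-1}(r)$, such that
$$a(r^2-r)b=as_r-\rho_rb\qquad\text{for all }(a,b)\in\varphi(S\times 0)=e'(R^2).\tag{6}$$

**Step 2: a first annihilation relation.** Take $(a,b)=e'(a_0,0)=(a_0t,a_0m)$ in (6). Factors to the left of $m$ may be permuted, so (6) reads $ta_0^2(r^2-r)m=a_0(ts_r-\rho_rm)$. Putting $a_0=1$ gives $ts_r-\rho_rm=t(r^2-r)m$. Substituting back, $t(a_0^2-a_0)(r^2-r)m=0$ for all $a_0,r\in R$. Take $a_0=r=k$ and multiply by $l$ on the left. As $k$ is central and $ltm=tk$ by (2), $tk(k^2-k)^2=0$.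

**Step 3: a second one, for $1-t$.** Take $(a,b)=e'(0,b_0)=(lb_0,(1-t)b_0)$. Factors to the right of $l$ may be permuted, so (6) reads $l(r^2-r)(1-t)b_0^2=(ls_r-\rho_r(1-t))b_0$. Putting $b_0=1$ and comparing, $l(r^2-r)(1-t)(b_0^2-b_0)=0$. With $r=b_0=k$, multiplying by $m$ on the right and using $l(1-t)m=(1-t)k$, we get $(1-t)k(k^2-k)^2=0$.

**Step 4: conclusion.** Adding the two relations gives $k^3(1-k)^2=0$, that is, $k^3=k^4(2-k)\in k^4R$. So $k$ is $\pi$-regular. $\square$

*Proof of Theorem 2(c).* The rings $R,S$ of Example 6 satisfy $UT_3(R)\cong UT_3(S)$ and $R\not\sim S$. By (a), $UT_n(R)\not\cong UT_n(S)$ for all $n\ge4$. $\square$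

So the isomorphism relation $UT_n(R)\cong UT_n(S)$ on rings does depend on whether $n=3$ or $n\ge4$. What rescues the conjecture is that the ring of Example 6 is wild: its element $k$ is central and not $\pi$-regular, so every $\theta_m$ fails. The next sections carry out the count; they use Proposition 11, not Theorem 2(a).

## 10. The ring inside the group

The purpose of this section is to define $R$ in $UT_n(R)$, using the elements $t_{ij}(1)$ as parameters, by formulas that make sense in any group. Let $H$ be a group with a tuple $\bar c=(c_{ij})_{1\le i<j\le n}$. Define sets by formulas over $\bar c$: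

- $Z$ is the center of $H$, and $C_i=\bigcap\{C_H(c_{kl}):l\ne i,\ k\ne i+1\}$ for $1\le i\le n-1$.
- $D_1=C_1$ and $D_{n-1}=C_{n-1}$; $A_{j}=\{[h,c_{2j}]:h\in D_1\}$ for $3\le j\le n$; $A'_{i}=\{[c_{i,n-1},h]:h\in D_{n-1}\}$ for $1\le i\le n-2$.
- $D_i=\{g\in C_i:[c_{1i},g]\in A_{i+1},\ [g,c_{i+1,n}]\in A'_{i}\}$ for $1<i<n-1$.
- $X_{ij}=\{[h,c_{i+1,j}]:h\in D_i\}$ for $j-i\ge2$. Put $Y_{ij}=X_{ij}$ if $j-i\ge2$, and $Y_{i,i+1}=D_i$.
- For $z\in Z$: $T_{1n}(z)=\{z\}$; $T_{1j}(z)=\{g\in Y_{1j}:[g,c_{jn}]=z\}$ for $2\le j<n$; $T_{ij}(z)=\{g\in Y_{ij}:[c_{1i},g]\in T_{1j}(z)\}$ for $2\le i<j\le n$.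
- $z*z'=[g,g']$ for $g\in T_{12}(z)$, $g'\in T_{2n}(z')$.

For $n=3$ this is short: $C_1=C_H(c_{12})\cap C_H(c_{13})$, which in $UT_3(R)$ is $t_{12}(R)Z$; $C_2=C_H(c_{13})\cap C_H(c_{23})$, which is $t_{23}(R)Z$; and $z*z'$ is found by taking $g\in C_1$ with $[g,c_{23}]=z$, $g'\in C_2$ with $[c_{12},g']=z'$, and computing $[g,g']$.

**Lemma 12.** In $H=UT_n(R)$, $n\ge3$, with $c_{ij}=t_{ij}(1)$: $Z=t_{1n}(R)$, $D_i=t_{i,i+1}(R)Z$ for all $i$, $X_{ij}=t_{ij}(R)$, $T_{ij}(t_{1n}(a))=\{t_{ij}(a)\}$ if $j-i\ge2$, $T_{i,i+1}(t_{1n}(a))=t_{i,i+1}(a)Z$, and $t_{1n}(a)*t_{1n}(b)=t_{1n}(ab)$. So $(Z,\cdot,*,c_{1n})\cong R$ via $t_{1n}(a)\leftrightarrow a$.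

*Proof.* Comparing $ge_{kl}=\sum_ig_{ik}e_{il}$ with $e_{kl}g=\sum_jg_{lj}e_{kj}$ gives
$$C_H(c_{kl})=\{g: g_{lj}=0\ (j>l),\ g_{ik}=0\ (i<k)\}.$$
A central $g$ therefore has no off-diagonal entries in rows $2,\dots,n$ or in columns $2,\dots,n-1$, so only $g_{1n}$ survives. Conversely $t_{1n}(R)$ is central.

Let $g\in C_i$. Using $c_{1r}$ for $2\le r\le n$, $r\ne i$, rows $r\ne1,i$ of $g$ have no off-diagonal entries. Using $c_{sn}$ for $s\le n-1$, $s\ne i+1$, columns $s\ne i+1,n$ have none. So the off-diagonal entries of $g$ are among $(1,n),(i,i+1),(1,i+1),(i,n)$. Conversely $t_{i,i+1}(R)Z\subseteq C_i$. For $i=1$ and $i=n-1$ the four positions reduce to two, and $D_1=t_{12}(R)Z$, $D_{n-1}=t_{n-1,n}(R)Z$. Hence $A_j=t_{1j}(R)$ and $A'_i=t_{in}(R)$.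

Let $1<i<n-1$ and $g\in C_i$. Then $c_{1i}g-gc_{1i}=g_{i,i+1}e_{1,i+1}+g_{in}e_{1n}$, and rows $i+1$ and $n$ of $gc_{1i}$ have no off-diagonal entries, so multiplying by $(gc_{1i})^{-1}$ changes nothing. Similarly $gc_{i+1,n}-c_{i+1,n}g=g_{i,i+1}e_{in}+g_{1,i+1}e_{1n}$, and row $n$ is trivial. Thus
$$[c_{1i},g]=1+g_{i,i+1}e_{1,i+1}+g_{in}e_{1n},\qquad [g,c_{i+1,n}]=1+g_{i,i+1}e_{in}+g_{1,i+1}e_{1n}.$$
The first is in $A_{i+1}=t_{1,i+1}(R)$ iff $g_{in}=0$, the second is in $A_i'=t_{in}(R)$ iff $g_{1,i+1}=0$. So $D_i=t_{i,i+1}(R)Z$.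

Now $[t_{i,i+1}(a)\zeta,c_{i+1,j}]=t_{ij}(a)$ for $\zeta\in Z$, so $X_{ij}=t_{ij}(R)$. The claims on $T_{1j}$ follow from $[t_{1j}(a),c_{jn}]=t_{1n}(a)$, those on $T_{ij}$, $i\ge2$, from $[c_{1i},t_{ij}(a)]=t_{1j}(a)$; central factors do not affect commutators. Finally $[t_{12}(a),t_{2n}(b)]=t_{1n}(ab)$. $\square$

So $R$ is definable in $UT_n(R)$ with parameters $\bar c$, uniformly in $R$. Conversely $UT_n(R)$ is uniformly interpretable in $R$: matrices are tuples of entries, multiplied by polynomials. Hence $R\equiv R^*$ implies $UT_n(R)\equiv UT_n(R^*)$.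

## 11. For tame $R$, every model is some $UT_n(S)$

Given $G\equiv UT_n(R)$, the formulas of Section 10 produce a ring $S$ on $Z(G)$. To build an isomorphism $UT_n(S)\to G$ we need to know which relations to check.

**Lemma 13.** $UT_n(S)$ is presented by generators $t_{ij}(a)$ ($i<j$, $a\in S$) and the relations
$$t_{ij}(a)t_{ij}(b)=t_{ij}(a+b),\quad [t_{ij}(a),t_{jl}(b)]=t_{il}(ab),\quad [t_{ij}(a),t_{kl}(b)]=1\ (j\ne k,\ i\ne l).$$

*Proof.* The relations hold in $UT_n(S)$. Let $P$ be the presented group and $K_j\le P$ the subgroup generated by the generators of column $j$. It is abelian by the third relation, so $K_j=\prod_it_{ij}(S)$. For $l<n$, $t_{kl}(b)t_{in}(a)t_{kl}(b)^{-1}$ equals $t_{kn}(ba)t_{in}(a)$ if $l=i$, and $t_{in}(a)$ otherwise (here $k<l<n$, so $k\neq n$). As $t_{kl}(b)^{-1}=t_{kl}(-b)$, $K_n$ is normal in $P$. So $P=K_n\cdot\langle t_{kl}(b):l<n\rangle$, and by induction $P=K_nK_{n-1}\cdots K_2$. Thus each element of $P$ is an ordered product $\prod t_{ij}(a_{ij})$. If its image in $UT_n(S)$ is $1$, then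 all $a_{ij}=0$ by Lemma 9(a), and the element is $1$. So $P\to UT_n(S)$ is injective; it is surjective by Lemma 9(a). $\square$

Where can the construction fail? For $j-i\ge2$ the set $T_{ij}(z)$ is a single element. But $T_{i,i+1}(z)$ is a coset of $Z$, and we must pick representatives additively in $z$. That is, the abelian extension of $D_i/Z$ by $Z$ must split. In $UT_n(R)$ it does, but splitting is not visibly a first-order property; purity is what first-order sentences can say, and purity alone is not enough. For example $\bigoplus_p\mathbb Z/p$ is the torsion subgroup of $\prod_p\mathbb Z/p$ (over all primes), hence pure. It is not a direct summand: the quotient is nonzero and divisible (to divide a class by $q$, first change the $q$-th coordinate to $0$), whereas $\prod_p\mathbb Z/p$ contains no nonzero divisible subgroup, since the $p$-th coordinate of an element divisible by $p$ is $0$. Boundedness of the torsion is what tameness provides.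

**Lemma 14.** Let $R\models\theta_m$. For each prime $p$ there is a unique central idempotent $e_p$ of $R$ with $e_pR=\{x:p^mx=0\}$. Moreover $p$ is invertible in $(1-e_p)R$; $e_p\ne0$ iff $R$ has $p$-torsion; and $e_pe_q=0$ for $p\ne q$. If $R$ is tame, let $\Pi$ be the finite set of $p$ with $e_p\ne0$ and $\nu=\prod_{p\in\Pi}p^m$. Then $R^+=R^+[\nu]\oplus\nu R^+$ with $\nu R^+$ torsion-free divisible.

*Proof.* Apply Lemma 7 to $c=p\cdot1$ with the exponent $m$ and put $e_p=1-e_1$. Then $p^me_p=0$ and $p$ is invertible in $(1-e_p)R$. If $p^mx=0$, then $p^m(1-e_p)x=0$, so $(1-e_p)x=0$ and $x\in e_pR$. This proves $e_pR=\{x:p^mx=0\}$; and a central idempotent is determined by the ideal it generates. If $e_p\neq0$, then $p^me_p=0$ shows $p$-torsion; conversely a nonzero $x$ with $px=0$ lies in $e_pR$. The product $e_pe_q$ is killed by $p^m$ and by $q^m$, so it is $0$.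

Let $R$ be tame and $e=\sum_{p\in\Pi}e_p$. Then $\nu eR=0$. Every prime is invertible in $(1-e)R$: for $p\in\Pi$ because $(1-e)R\subseteq(1-e_p)R$ is a direct factor, and for $p\notin\Pi$ because $e_p=0$ and $p$ is invertible in $R$. So $\nu R=(1-e)R$ and $R[\nu]=eR$, which gives the claim. $\square$

**Proposition 15.** If $R$ is tame and $n\ge3$, every group $G\equiv UT_n(R)$ is isomorphic to $UT_n(S)$ for some ring $S$.

*Proof.* Let $R\models\theta_m$ and let $\nu$ be as in Lemma 14.

**Step 1: transfer the additive structure to $Z(G)$.** For an abelian group $A$, the property "$A=A[\nu]\oplus\nu A$ with $\nu A$ torsion-free divisible" is axiomatized by: every element is $x+\nu y$ with $\nu x=0$; $A[\nu]\cap\nu A=0$; and for each prime $q$, $\nu A\subseteq q\nu A$ and $\nu A$ has no $q$-torsion. The center is definable, so $Z(G)\equiv Z(UT_n(R))\cong R^+$. Hence, additively, $Z(G)=Z(G)[\nu]\oplus Q$ with $Q=\nu Z(G)$ torsion-free divisible.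

**Step 2: a first-order description.** We collect what is needed into one formula $\Phi(\bar c)$, stating:

1. $*$ is a well-defined operation on $Z$, and $(Z,\cdot,*,c_{1n})$ is an associative ring $S$ with unit $c_{1n}$.
2. For $j-i\ge2$, each $T_{ij}(z)$ is a singleton $\{\tau_{ij}(z)\}$ and $\tau_{ij}:Z\to G$ is a homomorphism. Each $D_i$ is an abelian subgroup containing $Z$, each $T_{i,i+1}(z)$ is a coset of $Z$ in $D_i$, and $z\mapsto T_{i,i+1}(z)$ is an isomorphism $Z\to D_i/Z$.
3. For $g\in T_{ij}(z)$, $h\in T_{kl}(z')$: $[g,h]=1$ if $j\ne k$ and $i\neq l$; and $[g,h]\in T_{il}(z*z')$ if $j=k$.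
4. For each $g$ there are unique $z_{ij}\in Z$ ($(i,j)\ne(1,n)$) with $g\in\prod T_{ij}(z_{ij})\cdot Z$ (product in the fixed order).
5. For all $d\mid\nu$ and all $i$: $\{g^d:g\in D_i\}\cap Z=\{z^d:z\in Z\}$.

The group $UT_n(R)$ with $c_{ij}=t_{ij}(1)$ satisfies $\Phi$. Items 1–3 follow from Lemma 12, and item 4 is Lemma 9(a), as $t_{1n}(R)=Z$ is central. For item 5, $(t_{i,i+1}(a)t_{1n}(b))^d=t_{i,i+1}(da)t_{1n}(db)$ lies in $Z$ only if $da=0$, and then it equals $t_{1n}(b)^d$; the other inclusion is clear. So $\exists\bar c\,\Phi$ holds in $G$, and we fix $\bar c$ in $G$ satisfying $\Phi$.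

**Step 3: $Z$ is a direct summand of each $D_i$.** This is the splitting. We write $D_i$ additively. First, $Z/Q$ is pure in $D_i/Q$. Let $x\in D_i$ with $jx\in Z$, $j\ge1$, and let $g=\gcd(j,\nu)$. Then $jx\in gD_i\cap Z=gZ$ by item 5. Since $g$ is an integral combination of $j$ and $\nu$, and $\nu Z=Q$, we have $gZ\subseteq jZ+Q$. So $jx\in jZ+Q$, as required. Now $Z/Q\cong Z[\nu]$ is bounded and pure, so by Prüfer–Kulikov $D_i/Q=Z/Q\oplus Y/Q$ for some $Y\supseteq Q$. Since $Q$ is divisible, $Y=Q\oplus Y_i$. Then $Y_i\cap Z\subseteq Y_i\cap Q=0$, because $Y\cap Z=Q$, and $Y_i+Z=Y+Z=D_i$. So $D_i=Z\oplus Y_i$.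

**Step 4: the isomorphism.** Let $\tau_{i,i+1}(z)$ be the unique element of $T_{i,i+1}(z)\cap Y_i$. Since $Y_i\to D_i/Z$ is an isomorphism, item 2 shows that $\tau_{i,i+1}$ is a homomorphism $S^+\to G$. Note $\tau_{1n}=\mathrm{id}$. By items 2 and 3 the elements $\tau_{ij}(a)$, $a\in S$, satisfy the relations of Lemma 13; for the second relation, $T_{il}$ is single-valued because $l-i\ge2$. So $t_{ij}(a)\mapsto\tau_{ij}(a)$ extends to a homomorphism $UT_n(S)\to G$. Elements of $T_{i,i+1}(z)$ differ from $\tau_{i,i+1}(z)$ by central factors. Hence, by item 4, every element of $G$ is uniquely of the form $\bigl(\prod_{(i,j)\ne(1,n)}\tau_{ij}(z_{ij})\bigr)z$ with $z_{ij},z\in Z$. Comparing with the normal forms of $UT_n(S)$, where $t_{1n}(z)$ is central and may be moved to the end, we see that the homomorphism is bijective. $\square$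

## 12. Wild rings have $2^\lambda$ models

**Proposition 16.** If $R$ is wild, then $I(\lambda,UT_n(R))=2^\lambda$ for all infinite $\lambda$ and all $n\ge3$.

*Proof.* A countable theory has at most $2^\lambda$ models of cardinality $\lambda$, so only the lower bound is needed.

**Step 1: what suffices.** It suffices to find $R^*\equiv R$ and a finite tuple $d$ in $R^*$ such that

- ($\alpha$) there are $2^{\aleph_0}$ complete $1$-types over $d$ in $\mathrm{Th}(R^*,d)$, and
- ($\beta$) the formula $x\in yR^*$ has the order property in $R^*$.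

Indeed, let $\mathcal T=\mathrm{Th}(UT_n(R))$. Then $UT_n(R^*)\models\mathcal T$, and $R^*$ is definable in it over $\bar c$. Each type in ($\alpha$) is realized by some $x$ in an elementary extension $R^{**}$ of $R^*$, where again $UT_n(R^{**})\models\mathcal T$. Ring formulas about $(d,x)$ translate into group formulas about $(\bar c,d,x)$, with $d,x$ read in the center. So different types give different complete types of $\mathcal T$ in finitely many variables, and $\mathcal T$ has $2^{\aleph_0}$ of these. Each is realized in a countable model, and each countable model realizes only countably many, so $I(\aleph_0,UT_n(R))=2^{\aleph_0}$. By ($\beta$), with the parameters $\bar c$ absorbed into the tuples, $\mathcal T$ is unstable, and Shelah's theorem gives $2^\lambda$ models for $\lambda>\aleph_0$.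

**Step 2: the case that every $\theta_m$ fails.** Powers of one central element will serve as the branching device. For each $m$ there is a central $c$ with $c^m\notin c^{m+1}R$. Then $c^j\notin c^{j+1}R$ for all $j\le m$, since otherwise we could multiply by $c^{m-j}$. By compactness some $R^*\equiv R$ has a central $c$ with $c^j\notin c^{j+1}R^*$ for all $j\ge0$. Put $d=c$. For $\eta\in\{0,1\}^\omega$ the set
$$\Bigl\{x-\sum_{i<j}\eta_ic^i\in c^jR^*:\ j\ge1\Bigr\}$$
is finitely satisfiable, by partial sums. If $\eta\ne\eta'$ first differ at $i$, both sets together, with $j=i+1$, would imply $c^i\in c^{i+1}R^*$. So different $\eta$ give contradictory sets, which proves ($\alpha$). For ($\beta$): $c^i\in c^jR^*\iff i\ge j$, because $i<j$ and $c^i\in c^jR^*$ would give $c^i\in c^{i+1}R^*$.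

**Step 3: the case $R\models\theta_m$ with $p$-torsion for infinitely many primes $p_1,p_2,\dots$.** Now the idempotents of Lemma 14 branch. Let $R^*=R$ and $d=\emptyset$. The $e_{p_i}$ are nonzero, pairwise orthogonal, central idempotents, and each is $\emptyset$-definable, being the unique central idempotent that generates $\{x:p_i^mx=0\}$. For $X\subseteq\{p_1,p_2,\dots\}$ the set
$$\{e_{p}x=e_{p}:p\in X\}\cup\{e_{p}x=0:p\in\{p_1,p_2,\dots\}\setminus X\}$$
is finitely satisfiable, by finite sums of the $e_p$, and for different $X$ these sets are contradictory. This gives ($\alpha$). With $x_j=1-e_{p_1}-\dots-e_{p_j}$ we have $x_i\in x_jR$ iff $x_jx_i=x_i$. For $i\ge j$ this holds. For $i<j$ it fails, since $x_jx_i=x_j$ and $x_i-x_j=e_{p_{i+1}}+\dots+e_{p_j}\ne0$. This gives ($\beta$). $\square$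

## 13. Rings up to $\sim$: the proof of Theorem 1

The wild case is Proposition 16. Let $R$ be tame with $R\models\theta_m$, and let $n\ge3$.

**Step 1: the models are groups $UT_n(S)$.** By Proposition 15, the models of $\mathrm{Th}(UT_n(R))$ are, up to isomorphism, the groups $UT_n(S)$ with $UT_n(S)\equiv UT_n(R)$. If one of $UT_n(S)$, $S$ is infinite, then both are, and $|UT_n(S)|=|S|$.

**Step 2: $UT_n(S)\equiv UT_n(R)$ iff $S^U\sim R^U$ for some ultrafilter $U$.** This removes $n$ from the question which rings $S$ occur. If $UT_n(S)\equiv UT_n(R)$, then Keisler–Shelah gives $U$ with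
$$UT_n(S^U)=UT_n(S)^U\cong UT_n(R)^U=UT_n(R^U).$$
By Łoś's theorem $R^U\models\theta_m$, so every central element of $R^U$ is $\pi$-regular, and Proposition 11 gives $S^U\sim R^U$. Here it matters that $\theta_m$ has a fixed exponent, so that it passes to the ultrapower. Conversely, if $S^U\sim R^U$, then $UT_n(S)^U\cong UT_n(R)^U$ by Lemma 3, so $UT_n(S)\equiv UT_n(R)$.

**Step 3: isomorphism of two models.** This removes $n$ from the question when two such rings give the same group. Let $S$ be as in Step 2. Since $R^U\models\theta_m$ and $S^U\sim R^U$, Lemma 3 gives $S^U\models\theta_m$, and so $S\models\theta_m$. Hence for two such rings $S,S'$, Proposition 11 gives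
$$UT_n(S)\cong UT_n(S')\iff S\sim S'.$$
In particular $\sim$ is an equivalence relation on the class of these $S$, because isomorphism of groups is.

By the three steps, $I(\lambda,UT_n(R))$ is the number of $\sim$-classes of rings $S$ of cardinality $\lambda$ with $S^U\sim R^U$ for some ultrafilter $U$. The integer $n$ does not occur in this description, nor in the value $2^\lambda$ of the wild case. So Theorem 1 holds, and with it Conjecture 3.21. $\blacksquare$
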